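# Commutators on $C[0,1]$ and the diagonal atoms of an operator

## 1. The diagonal atoms $a(x)=(T^*\delta_x)(\{x\})$

Let $\Delta=\{0,1\}^{\omega}$ be the Cantor set, with points $x=(x_1,x_2,\dots)$, and let $X=C(\Delta)$ be the space of complex continuous functions on $\Delta$ with the sup norm. The dual $X^*=M(\Delta)$ is the space of complex Borel measures on $\Delta$ with the total variation norm. For a Banach space $Z$, $\mathcal L(Z)$ is the algebra of bounded linear operators on $Z$. All spaces are over $\mathbb C$.

Take $T\in\mathcal L(X)$ and put $\nu_x=T^*\delta_x$. Then $(Tf)(x)=\int f\,d\nu_x$ for all $f\in X$, so $T$ is a kernel of measures, "row $x$" being $\nu_x$. Each function $Tf$ is continuous, so $x\mapsto\nu_x$ is weak\*-continuous. The proof turns on the mass which row $x$ puts on its own diagonal point: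
$$a(x)=\nu_x(\{x\}),\qquad \sigma_x=\nu_x-a(x)\delta_x .$$
Thus
$$(Tf)(x)=a(x)f(x)+\int f\,d\sigma_x,\qquad \sigma_x(\{x\})=0,\qquad \|\sigma_x\|=\|\nu_x\|-|a(x)|.\qquad(1)$$

Some cases by hand.

* Multiplication, $Tf=gf$ with $g\in X$: $\nu_x=g(x)\delta_x$, so $a=g$ and $\sigma_x=0$.
* Composition, $Tf=f\circ\varphi$ with $\varphi:\Delta\to\Delta$ continuous: $\nu_x=\delta_{\varphi(x)}$, so $a$ is the indicator function of the fixed point set of $\varphi$.
* Evaluation, $Tf=f(z)1$ for a fixed $z\in\Delta$: $\nu_x=\delta_z$, so $a(z)=1$ and $a(x)=0$ for $x\ne z$. This is a rank-one operator, and $a$ is not continuous.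
* Averaging, $Tf=(\int f\,dm)1$ with $m$ atomless: $a=0$.

The third example shows that $a$ need not be continuous. It is always Borel. Let $V_n(y)$ be the level-$n$ cylinder containing $y$, that is, the set of all points which agree with $y$ in the first $n$ coordinates. For fixed $n$ the function $(x,y)\mapsto (T1_{V_n(y)})(x)=\nu_x(V_n(y))$ is continuous on $\Delta\times\Delta$, because $1_{V_n(y)}$ depends on $y$ only through finitely many coordinates. As $n\to\infty$ it converges to $\nu_x(\{y\})$ by dominated convergence. So
$$(x,y)\mapsto\nu_x(\{y\})\ \text{ is Borel on }\Delta\times\Delta,\ \text{ and } a \text{ is Borel on }\Delta .\qquad(2)$$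
Also $x\mapsto\|\nu_x\|=\sup_{\|f\|\le1}|Tf(x)|$ is a supremum of continuous functions, so it is lower semicontinuous, hence Borel.

What is $a$ for? We shall ask which $T$ can be written as $AB-BA$. The obstruction will turn out to be that $T$ equals a nonzero scalar $\lambda$ plus something small in a precise sense. Given $T$, one does not know which $\lambda$ to try, and the function $a$ tells us. If $a$ is constant off a countable set, that constant is the only candidate. If $a$ is not constant off any countable set, then two different values of $a$ can be used to write $T$ as a commutator.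

## 2. Wintner spaces and the ideal of operators with separable adjoint range

**Definition.** An operator $T\in\mathcal L(Z)$ is a commutator if $T=AB-BA=[A,B]$ for some $A,B\in\mathcal L(Z)$.

**Wintner's theorem.** The identity of a (nonzero) unital Banach algebra is not a commutator.

A short proof: if $AB-BA=1$, then induction gives $AB^n-B^nA=nB^{n-1}$ for $n\ge1$, so $n\|B^{n-1}\|\le2\|A\|\,\|B\|\,\|B^{n-1}\|$. For $n>2\|A\|\|B\|$ this forces $B^{n-1}=0$. And if $B^k=0$ with $k\ge1$, then $kB^{k-1}=AB^k-B^kA=0$. Going down, $B^0=1=0$, a contradiction.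

Consequently, no operator $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper two-sided ideal $\mathcal J$ of $\mathcal L(Z)$ is a commutator. Indeed, the closure $\overline{\mathcal J}$ is still proper: if it contained $I$, then $\mathcal J$ would contain some $R$ with $\|I-R\|<1$. Such an $R$ is invertible, and then $I=R^{-1}R\in\mathcal J$. In the Banach algebra $\mathcal L(Z)/\overline{\mathcal J}$ the class of $\lambda I+S$ is $\lambda 1$. If $\lambda I+S=[A,B]$, the classes of $\lambda^{-1}A$ and $B$ have commutator $1$, against Wintner's theorem.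

**Definition.** A Banach space $Z$ is a Wintner space if the converse holds: every operator in $\mathcal L(Z)$ that is not a commutator has the form $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal of $\mathcal L(Z)$.

The problem is to decide whether $C[0,1]$ is a Wintner space. Its source is "Commutators on $\left(\sum \ell_{q}\right)_{p}$", https://www.impan.pl/download/pdf/sm206-2-5.

**Finite sets.** Try first $C(K)$ with $|K|=n<\infty$, where $\mathcal L(C(K))=M_n(\mathbb C)$. If $n\ge2$, this algebra is simple, so its only proper ideal is $0$. A rank-one idempotent has trace $1$, so it is not a commutator, and it is not a scalar. Hence $C(K)$ is not a Wintner space for $2\le|K|<\infty$. Some infinitude of $K$ is needed, and it must remove the trace.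

**Which ideal?** In infinite dimensions the first guess is that the small operators are the compact ones. For $C(\Delta)$ this is too few. Put
$$\mathcal M(Z)=\{S\in\mathcal L(Z):\ S^*Z^*\ \text{is norm separable}\}.$$
This is a two-sided ideal, because $(S_1+S_2)^*Z^*\subset S_1^*Z^*+S_2^*Z^*$ and $(ASB)^*Z^*\subset B^*(S^*Z^*)$. If $Z^*$ is non-separable, then $I\notin\mathcal M(Z)$, so the ideal is proper. This is the case for $Z=X$, since $\|\delta_x-\delta_y\|=2$ for $x\ne y$.

**Example.** Choose distinct points $z_n\to z$ in $\Delta$ with $z_n\neq z$, and pairwise disjoint nonempty clopen sets $V_n$. Put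
$$Sf=\sum_n (f(z_n)-f(z))1_{V_n}.$$
The coefficients tend to $0$ and the supports are disjoint, so the series converges in norm. Thus $S$ is $f\mapsto(f(z_n)-f(z))_n\in c_0$ followed by an operator $c_0\to X$, and $S^*X^*$ is contained in the image of $c_0^*=\ell_1$ under a bounded operator. So $S\in\mathcal M(X)$. But $S$ is not compact: if $f_n$ is the indicator of a clopen set which contains $z_n$, no other $z_m$, and not $z$, then $Sf_n=1_{V_n}$, and these functions have mutual distance $1$.

So $I+S$ is not a commutator. It is also not of the form $\lambda I+K$ with $K$ compact. Indeed, compact operators lie in $\mathcal M(X)$ (the adjoint is compact, so its range is separable), hence $(1-\lambda)I=K-S\in\mathcal M(X)$ forces $\lambda=1$, and then $S=K$ would be compact.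

The next observation shows how an operator can fail to be in $\mathcal M(Z)$:
$$\text{if } S\in\mathcal L(Z) \text{ is an isomorphism on a subspace } Y\subset Z \text{ with } Y^* \text{ non-separable, then } S\notin\mathcal M(Z).\qquad(3)$$
Indeed, by the Hahn–Banach theorem the adjoint of $S|_Y:Y\to Z$ maps $Z^*$ onto $Y^*$. This adjoint is $z^*\mapsto (S^*z^*)|_Y$, so $Y^*$ is a continuous image of $S^*Z^*$, and $S^*Z^*$ is non-separable.

**Theorem 1.** Let $Z=C[0,1]$ and $T\in\mathcal L(Z)$. Then $T$ is not a commutator if and only if $T=\lambda I+S$ with $\lambda\ne0$ and $S\in\mathcal M(Z)$. In particular, $C[0,1]$ is a Wintner space.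

By Milutin's theorem, $C[0,1]$ is isomorphic to $X=C(\Delta)$. If $\phi:Z\to X$ is an isomorphism, then $T\mapsto\phi T\phi^{-1}$ is an isomorphism of algebras. It preserves commutators, and it maps $\mathcal M(Z)$ onto $\mathcal M(X)$ because $(\phi S\phi^{-1})^*X^*=(\phi^{-1})^*(S^*Z^*)$. So we may and do prove the theorem for $X=C(\Delta)$. The "if" part is the consequence of Wintner's theorem above, applied to the proper ideal $\mathcal M(X)$. Everything that follows is about the "only if" part: every $T$ not of the stated form is a commutator.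

## 3. Facts about $C(\Delta)$, perfect sets and kernels of measures

We write $Z\cong Z'$ for "isomorphic Banach spaces". A perfect set is a nonempty compact set without isolated points. By a classical theorem, a nonempty compact metrizable totally disconnected space without isolated points is homeomorphic to $\Delta$. So perfect subsets of $\Delta$ and nonempty clopen subsets of $\Delta$ are copies of $\Delta$. If $Q\subset \Delta$ is perfect and $V$ is clopen with $Q\cap V\ne\emptyset$, then $Q\cap V$ is perfect.

**Retractions.** Every nonempty closed $Q\subset\Delta$ is a retract of $\Delta$. Let $\mathcal T$ be the tree of finite initial segments of points of $Q$. Given $x\in\Delta$, define $r(x)$ digit by digit: the $n$-th digit is $x_n$ if this keeps the initial segment in $\mathcal T$, and $1-x_n$ otherwise. Every segment in $\mathcal T$ has an extension by one digit in $\mathcal T$, so this never gets stuck. As $Q$ is closed, $r(x)\in Q$. The first $n$ digits of $r(x)$ depend only on the first $n$ digits of $x$, so $r$ is continuous, and $r(x)=x$ for $x\in Q$.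

**(F1)** $X\cong X\oplus X$ and $X\cong c_0(X)$. The first holds since $\Delta$ is homeomorphic to two disjoint copies of itself. For the second, $W=c_0(X)=C_0(\omega\times\Delta)$. The one-point compactification of $\omega\times\Delta$ is compact metrizable, totally disconnected and has no isolated points, so it is $\Delta$, and $W\oplus\mathbb C\cong X$. Hence
$$W\cong X\oplus W\cong W\oplus\mathbb C\oplus W\cong W\oplus\mathbb C\cong X .$$

**(F2)** (Pełczyński decomposition.) If $Z$ is isomorphic to a complemented subspace of $X$ and $Z$ has a complemented subspace isomorphic to $X$, then $Z\cong X$. Write $X\cong Z\oplus Z'$ and $Z\cong X\oplus Z''$. Then $Z\cong X\oplus X\oplus Z''\cong X\oplus Z$. On the other hand,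
$$X\cong c_0(X)\cong c_0(Z)\oplus c_0(Z')\cong Z\oplus c_0(Z)\oplus c_0(Z')\cong Z\oplus c_0(X)\cong Z\oplus X .$$

**(F3)** Let $Q\subset\Delta$ be compact, let $x\mapsto\sigma_x\in M(\Delta)$ be weak\*-continuous on $Q$, and let $x\mapsto\|\sigma_x\|$ be continuous on $Q$. Then $x\mapsto|\sigma_x|(V)$ is continuous on $Q$ for every clopen $V\subset\Delta$. Indeed
$$|\sigma_x|(V)=\sup\Big\{\Big|\int f\,d\sigma_x\Big|:\ \|f\|\le1,\ f=0\text{ off }V\Big\}$$
is a supremum of continuous functions of $x$, so it is lower semicontinuous. The same holds for $|\sigma_x|(V^c)$. Their sum $\|\sigma_x\|$ is continuous, so $|\sigma_x|(V)=\|\sigma_x\|-|\sigma_x|(V^c)$ is upper semicontinuous too.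

**(PL)** If $B\subset\Delta$ is an uncountable Borel set and $g$ is a Borel map from $B$ into a separable metric space, then $g|_Q$ is continuous for some perfect $Q\subset B$. By the perfect set theorem $B$ contains a Cantor set. Put an atomless probability measure on it. Luzin's theorem gives a compact set of positive measure on which $g$ is continuous. Since the measure has no atoms, this compact set is uncountable, so it contains a perfect set.

We use two deep theorems without proof.

**Pełczyński's theorem** (Studia Math. 31 (1968), 513–522). If $Z$ is a separable Banach space and $Y\subset Z$ is isomorphic to $C(\Delta)$, then $Y$ contains a subspace isomorphic to $C(\Delta)$ and complemented in $Z$.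

**Rosenthal's theorem** (Israel J. Math. 13 (1972), 361–378). If $U:C(\Delta)\to Z$ is bounded and $U^*Z^*$ is non-separable, then there is $Y_0\subset C(\Delta)$, $Y_0\cong C(\Delta)$, such that $U|_{Y_0}$ is an isomorphism onto its image.

## 4. The equation $D-RDL=T$ on $c_0(X)$

On $c_0(X)$ consider the shifts $R(y_0,y_1,\dots)=(0,y_0,y_1,\dots)$ and $L(y_0,y_1,\dots)=(y_1,y_2,\dots)$, so that $LR=I$. For any operator $D$,
$$(DL)R-R(DL)=D-RDL .\qquad(4)$$
So $T$ is a commutator as soon as $D-RDL=T$ has a bounded solution. Formally $D=\sum_{n\ge0}R^nTL^n$ solves it, by telescoping. This cannot work for all $T$. For $T=I$ the $j$-th coordinate of $\sum_nR^nL^ny$ is $(j+1)y_j$, since $R^nL^n$ replaces the first $n$ coordinates by zero and keeps the others. So $D$ is unbounded, as Wintner's theorem says it must be. What makes the series work is summability of the coordinate norms of $T$, and this is what the next lemma arranges.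

**Lemma 1.** Let $H\cong X$, $T\in\mathcal L(H)$, and let $P$ be a projection on $H$ with $PH\cong X$, $\ker P\cong X$ and $PT$ compact. Then $T$ is a commutator.

**Step 1: coordinates in which $T$ has summable rows.** By (F1), $PH\cong c_0(X)$. So we may identify $H=\ker P\oplus PH$ with $c_0(X)$ in such a way that $\ker P$ is the coordinate number $0$ and $PH$ consists of the coordinates $n\ge1$. Let $p_n:c_0(X)\to X$ be the coordinate maps. For $n\ge1$ we have $p_nT=p_nPT$. The maps $p_n$ are bounded by $1$ and tend to $0$ pointwise, hence uniformly on compact sets. Since $PT$ is compact, $\|p_nT\|\to0$.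

Choose $1=m_1<m_2<\cdots$ with $\|p_kT\|\le2^{-n}$ for all $k\ge m_n$, $n\ge2$. Group the coordinates in $[m_n,m_{n+1})$ into one block, for each $n\ge1$, and keep coordinate $0$. The $\ell_\infty$-sum of finitely many copies of $C(\Delta)$ is isometric to $C(\Delta)$, so the regrouped space is again $c_0(X)$ isometrically. The norm of the $n$-th new row of $T$ is the maximum of the old norms in the block, so it is at most $2^{-n}$ for $n\ge2$. Thus we may assume $\sum_n\|p_nT\|<\infty$.

**Step 2: the solution of $D-RDL=T$ is bounded.** Since $p_jR^n=p_{j-n}$ for $n\le j$ and $p_jR^n=0$ for $n>j$, the formal series reads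
$$p_jDy=\sum_{n=0}^{j}p_{j-n}TL^ny .$$
We take this as the definition of $D$. Then $\|p_jDy\|\le\sum_{n\le j}\|p_{j-n}T\|\,\|L^ny\|$. This is at most $\|y\|\sum_i\|p_iT\|$. It also tends to $0$ as $j\to\infty$, being the convolution of a summable sequence with the sequence $\|L^ny\|$, which tends to $0$ for $y\in c_0(X)$. So $D\in\mathcal L(c_0(X))$.

**Step 3: it solves the equation.** We have $p_0RDL=0$ and $p_0D=p_0T$. For $j\ge1$,
$$p_jRDL=p_{j-1}DL=\sum_{n=0}^{j-1}p_{j-1-n}TL^{n+1}=\sum_{n=1}^{j}p_{j-n}TL^n=p_jD-p_jT .$$
Hence $D-RDL=T$, and (4) shows that $T=[DL,R]$. $\square$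

The second lemma says that only the diagonal blocks matter.

**Lemma 2.** Let $H=U_1\oplus U_2$ be a Banach space and $T=\begin{pmatrix}T_{11}&T_{12}\\T_{21}&T_{22}\end{pmatrix}\in\mathcal L(H)$, where $T_{11},T_{22}$ are commutators. Then $T$ is a commutator.

*Proof.* Let $T_{ii}=A_iB_i-B_iA_i$. We look for $T=[A,B]$ with $B$ block diagonal. The off-diagonal entries lead to equations like $A_{12}B_2-B_1A_{12}=T_{12}$, which may be unsolvable. But we may add a scalar to $B_2$ without changing $[A_2,B_2]$. Pick $c>\|B_1\|+\|B_2\|$ and put $B_2'=B_2+cI$, so that $T_{22}=A_2B_2'-B_2'A_2$. The maps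
$$A\mapsto AB_2'-B_1A=cA+(AB_2-B_1A)\ \text{ on }\mathcal L(U_2,U_1),$$
$$A\mapsto AB_1-B_2'A=-cA+(AB_1-B_2A)\ \text{ on }\mathcal L(U_1,U_2)$$
are $\pm c$ times the identity plus a perturbation of norm at most $\|B_1\|+\|B_2\|<c$. So they are invertible by Neumann series. Hence there are $A_{12},A_{21}$ with $A_{12}B_2'-B_1A_{12}=T_{12}$ and $A_{21}B_1-B_2'A_{21}=T_{21}$. With
$$A=\begin{pmatrix}A_1&A_{12}\\A_{21}&A_2\end{pmatrix},\qquad B=\begin{pmatrix}B_1&0\\0&B_2'\end{pmatrix}$$
we get
$$AB-BA=\begin{pmatrix}A_1B_1-B_1A_1&A_{12}B_2'-B_1A_{12}\\A_{21}B_1-B_2'A_{21}&A_2B_2'-B_2'A_2\end{pmatrix}=T.\qquad\square$$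

## 5. Operators that move a copy of $X$ off itself

**Lemma 3.** Let $T\in\mathcal L(X)$ and let $Y\cong X$ be a closed subspace of $X$ such that $T|_Y$ is an isomorphism onto $TY$ and $X=Y\oplus TY\oplus W$ topologically for some closed $W$. Then $T$ is a commutator.

*Proof.* The plan is to conjugate $T$ so that both diagonal blocks satisfy the hypothesis of Lemma 1, in its simplest form $PT=0$. Put $Z=TY\oplus W$. With respect to $X=Y\oplus Z$,
$$T=\begin{pmatrix}0&B\\C&E\end{pmatrix},$$
where $C:Y\to Z$ is an isomorphism onto $TY$. The upper left entry is $0$ because $TY\subset Z$. As $TY\cong X\cong X\oplus X$, write $TY=G_0\oplus G_1$ with $G_0\cong G_1\cong X$. Let $q_0$ be the projection of $Z=G_0\oplus G_1\oplus W$ onto $G_0$, and put $F=C^{-1}q_0E:Z\to Y$. Multiplying out,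
$$\begin{pmatrix}I&F\\0&I\end{pmatrix}\begin{pmatrix}0&B\\C&E\end{pmatrix}\begin{pmatrix}I&-F\\0&I\end{pmatrix}=\begin{pmatrix}FC&B+FE-FCF\\C&E-CF\end{pmatrix}.\qquad(5)$$
The first and third factors on the left are inverse to each other.

The block $FC=C^{-1}q_0EC\in\mathcal L(Y)$ has range in $C^{-1}G_0$. The projection of $Y=C^{-1}G_0\oplus C^{-1}G_1$ onto $C^{-1}G_1\cong X$ along $C^{-1}G_0\cong X$ annihilates it. By Lemma 1, $FC$ is a commutator.

The block $E-CF=E-q_0E=(I-q_0)E\in\mathcal L(Z)$ satisfies $q_0(E-CF)=0$. Here $q_0Z=G_0\cong X$. The spaces $\ker q_0=G_1\oplus W$ and $Z$ are complemented in $X$ and contain the complemented copy $G_1$ of $X$, so both are isomorphic to $X$ by (F2). By Lemma 1, $E-CF$ is a commutator.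

By Lemma 2 the right-hand side of (5) is a commutator. Hence so is the similar operator $T$. $\square$

**Two examples.** Identify $X$ with $X\oplus X$ by splitting $\Delta$ according to the first digit. Let $T(h,k)=(k,h)$, which is composition with the flip of the first digit, so that $a=0$. With $Y=X\oplus0$ we have $TY=0\oplus X$, and Lemma 3 applies with $W=0$. Next let $T(h,k)=(h,0)$, multiplication by $1_{\{x_1=0\}}$. Here $a$ takes the two values $1$ and $0$. The subspace $Y=\{(h,h)\}$ is mapped isomorphically onto $TY=\{(h,0)\}$, and $X\oplus X=Y\oplus TY$. So this projection is a commutator, whereas its finite-dimensional analogs have nonzero trace. The flip is the model for Section 8, and the projection is the model for Section 7.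

**Why Rosenthal's theorem alone does not give the decomposition.** Suppose $T\notin\mathbb CI+\mathcal M(X)$. For every $\lambda$ the range of $(T-\lambda I)^*$ is non-separable, so Rosenthal's theorem gives $Y\cong X$ on which $T-\lambda I$ is an isomorphism. One hopes to pass to a smaller $Y$ with $Y$ and $TY$ complementary. But being an isomorphism on $Y$ says nothing about the position of $TY$ relative to $Y$. For the projection $T(h,k)=(h,0)$ and $\lambda=0$, the theorem is entitled to return $Y=X\oplus0$, and there $T$ is the identity: $TY=Y$, for this $Y$ and every subspace of it. Yet $T\notin\mathbb CI+\mathcal M(X)$: for each $\mu$, $T-\mu I$ acts as $1-\mu$ on $X\oplus0$ and as $-\mu$ on $0\oplus X$, at least one of these scalars is nonzero, and (3) applies.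

We therefore look for a perfect set $Q\subset\Delta$ on which the values of functions distinguish $Y$ from $TY$. There will be two ways to do this:

* $Q=Q_1\cup Q_2$, and restricted to the two pieces (each identified with $\Delta$) functions of $Y$ look like $(h,h)$, while functions of $TY$ look approximately like $(v_1h,v_2h)$ with $v_1\neq v_2$;
* functions of $Y$ vanish on $Q$, while on $TY$ the restriction to $Q$ is an isomorphism.

The first needs two values of $a$. The second is used when $a$ is constant off a countable set. Before that, we treat the operators for which no decomposition as in Lemma 3 can exist, by (3): those in $\mathcal M(X)$.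

## 6. Operators in $\mathcal M(X)$

The first lemma says that membership in $\mathcal M$ can be tested on point masses.

**Lemma 4.** Let $K$ be compact metric and $S\in\mathcal L(C(K))$. If $\{S^*\delta_x:x\in K\}$ is norm separable, then $S\in\mathcal M(C(K))$. Moreover all $S^*\delta_x$ lie in $L_1(\mu)$ for one finite positive measure $\mu$ on $K$.

*Proof.* Let $(d_n)$ be dense in $\{S^*\delta_x\}$ and put $\mu=\sum_n2^{-n}(1+\|d_n\|)^{-1}|d_n|$. Each $d_n$ is absolutely continuous with respect to $\mu$. The space $L_1(\mu)$, viewed as the space of measures absolutely continuous with respect to $\mu$, is norm closed in $M(K)$, so it contains all $S^*\delta_x$. For $m\in M(K)$ and $f\in C(K)$,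
$$\int f\,d(S^*m)=\int Sf\,dm=\int\Big(\int f\,d(S^*\delta_x)\Big)\,dm(x).$$
The class of bounded Borel $f$ for which the inner integral is Borel in $x$ and the two outer sides agree is closed under bounded pointwise limits of sequences, by dominated convergence ($\|S^*\delta_x\|\le\|S\|$). By the monotone class theorem it contains all bounded Borel $f$. Take $f=1_B$ with $\mu(B)=0$: then $(S^*\delta_x)(B)=0$ for all $x$, so $(S^*m)(B)=0$. Hence $S^*M(K)\subset L_1(\mu)$, which is separable because $K$ is compact metric. $\square$

**Lemma 5.** Every $T\in\mathcal M(X)$ is a commutator.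

**Step 1: a perfect set on which $x\mapsto T^*\delta_x$ is norm continuous.** Let $F=\overline{T^*X^*}$, a norm separable space. For $g\in F$ and $\rho>0$ the set
$$\{x:\|T^*\delta_x-g\|\le\rho\}=\bigcap_{\|f\|\le1}\{x:|Tf(x)-\langle g,f\rangle|\le\rho\}$$
is closed. As $F$ is separable, every open subset of $F$ is a countable union of closed balls. So $x\mapsto T^*\delta_x\in F$ is Borel for the norm topology. By (PL) it is norm continuous on some perfect $Q$. Intersecting $Q$ with a cylinder of level $1$ that meets it, we may assume $Q\subset V$ with $V\ne\Delta$ clopen.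

**Step 2: a projection $P$ with $PT$ compact.** For $x,y\in Q$ and $\|f\|\le1$ we have $|Tf(x)-Tf(y)|\le\|T^*\delta_x-T^*\delta_y\|$. So $\{(Tf)|_Q:\|f\|\le1\}$ is bounded and equicontinuous, and by the Arzelà–Ascoli theorem $f\mapsto(Tf)|_Q$ is a compact operator into $C(Q)$. Let $r:\Delta\to Q$ be a retraction and $Pf=(f|_Q)\circ r$. Since $r$ is the identity on $Q$, $P$ is a projection. Its range $\{g\circ r:g\in C(Q)\}$ is isometric to $C(Q)\cong X$. And $PT$ is compact.

**Step 3: $\ker P\cong X$.** The space $\ker P=\{f:f|_Q=0\}$ is complemented in $X$. It contains $1_{\Delta\setminus V}X\cong C(\Delta\setminus V)\cong X$, because $Q\subset V$, and this subspace is complemented by multiplication by $1_{\Delta\setminus V}$. By (F2), $\ker P\cong X$. Now Lemma 1 applies with $H=X$. $\square$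

From here on $T\in\mathcal L(X)$ is arbitrary, with $\nu_x$, $a$, $\sigma_x$ as in Section 1.

## 7. Two values on the diagonal

**Case A.** There is no $\lambda$ with $a=\lambda$ off a countable set. We show that $T$ is a commutator, modeled on $T(h,k)=(h,0)$.

**Step A1: two values that $a$ nearly takes uncountably often.** Write $D(v,\eta)$ for the open disc. Let $\Lambda$ be the set of $v\in\mathbb C$ such that $a^{-1}(D(v,\eta))$ is uncountable for all $\eta>0$. Each $v\notin\Lambda$ is the center of a disc with countable preimage. By Lindelöf, countably many of these discs cover $\mathbb C\setminus\Lambda$, so $a^{-1}(\mathbb C\setminus\Lambda)$ is countable. Hence $\Lambda\ne\emptyset$. Also $\Lambda$ is not a singleton $\{\lambda\}$, since otherwise $a=\lambda$ off a countable set. Fix $v_1\ne v_2$ in $\Lambda$. On $X\oplus X$ with the max norm, the operator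
$$A(h,k)=(h+v_1k,\ h+v_2k)$$
is invertible since $v_1\ne v_2$. Fix $\varepsilon>0$ with
$$2\varepsilon\|A^{-1}\|<1,\qquad D(v_1,\varepsilon)\cap D(v_2,\varepsilon)=\emptyset .$$

**Step A2: perfect sets on which everything is continuous.** The sets $a^{-1}(D(v_i,\varepsilon))$ are Borel and uncountable. By (PL), applied to $x\mapsto(a(x),\|\nu_x\|)$, choose perfect $Q_i^0\subset a^{-1}(D(v_i,\varepsilon))$ on which $a$ and $\|\nu_x\|$ are continuous. They are disjoint because the discs are. On $Q^0=Q_1^0\cup Q_2^0$ the map $x\mapsto\sigma_x=\nu_x-a(x)\delta_x$ is weak\*-continuous, and $\|\sigma_x\|=\|\nu_x\|-|a(x)|$ is continuous. So (F3) applies on $Q^0$.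

**Step A3: making the off-diagonal part small.** We shall use functions supported in one clopen set $V$ that meets both $Q_1^0$ and $Q_2^0$. So we need points $q_i\in Q_i^0$ such that neither $\sigma_{q_1}$ nor $\sigma_{q_2}$ charges $\{q_1,q_2\}$. We know $\sigma_{q_i}(\{q_i\})=0$. For the other two conditions, let $m_i$ be an atomless probability measure on $Q_i^0$. The sets
$$\{(x,y)\in Q_1^0\times Q_2^0:\nu_x(\{y\})\ne0\},\qquad\{(x,y)\in Q_1^0\times Q_2^0:\nu_y(\{x\})\ne0\}$$
are Borel by (2). A measure has only countably many atoms, so the first set has countable sections for fixed $x$ and the second has countable sections for fixed $y$. By Fubini both are $m_1\times m_2$-null. Pick $(q_1,q_2)$ outside both. Since $q_1\ne q_2$, $\sigma_{q_1}(\{q_2\})=\nu_{q_1}(\{q_2\})=0$, and likewise $\sigma_{q_2}(\{q_1\})=0$. So $|\sigma_{q_i}|(\{q_1,q_2\})=0$ for $i=1,2$.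

Clopen sets can shrink to $\{q_1,q_2\}$, so there is a clopen $V\ni q_1,q_2$ with $|\sigma_{q_i}|(V)<\varepsilon$ for $i=1,2$. By (F3), $\{x\in Q^0:|\sigma_x|(V)<\varepsilon\}$ is open in $Q^0$. So there is a clopen $V'$ with $q_1,q_2\in V'\subset V$ and
$$|\sigma_x|(V)<\varepsilon\quad\text{for all }x\in Q^0\cap V'.\qquad(6)$$
Put $Q_i=Q_i^0\cap V'$, which is perfect, and $Q=Q_1\cup Q_2\subset V$.

**Step A4: the copy of $X$.** Let $\theta_i:Q_i\to\Delta$ be homeomorphisms, $\theta=\theta_1\cup\theta_2:Q\to\Delta$, and $r:\Delta\to Q$ a retraction. Define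
$$\mathcal E h=1_V\cdot(h\circ\theta\circ r)\quad(h\in X),\qquad \rho:X\to X\oplus X,\quad\rho f=(f\circ\theta_1^{-1},\,f\circ\theta_2^{-1}).$$
On $Q$ we have $\mathcal Eh=h\circ\theta$, so $\rho\mathcal Eh=(h,h)$. For $x\in Q_i$, (1) gives $(T\mathcal Eh)(x)=a(x)h(\theta_ix)+\int\mathcal Eh\,d\sigma_x$. Since $\mathcal Eh$ vanishes off $V$ and $\|\mathcal Eh\|\le\|h\|$, (6) yields
$$|(T\mathcal Eh)(x)-v_ih(\theta_ix)|\le|a(x)-v_i|\,\|h\|+|\sigma_x|(V)\,\|h\|\le2\varepsilon\|h\| .\qquad(7)$$

**Step A5: the decomposition.** Define $\Phi:X\oplus X\to X$ by $\Phi(h,k)=\mathcal Eh+T\mathcal Ek$. Then $\rho\Phi(h,k)=(h,h)+\rho T\mathcal Ek$, and by (7) the $i$-th component of $\rho T\mathcal Ek$ is within $2\varepsilon\|k\|$ of $v_ik$. So $\|\rho\Phi-A\|\le2\varepsilon<\|A^{-1}\|^{-1}$, and $\rho\Phi$ is invertible. Hence $\Phi$ is an isomorphism onto its range, and $\Phi(\rho\Phi)^{-1}\rho$ is a projection of $X$ onto that range. Let $W$ be the kernel of this projection and $Y=\mathcal EX=\Phi(X\oplus0)\cong X$. Then $TY=\Phi(0\oplus X)$. The map $T|_Y$ sends $\Phi(h,0)$ to $\Phi(0,h)$, so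 it is an isomorphism onto $TY$. And
$$X=\Phi(X\oplus0)\oplus\Phi(0\oplus X)\oplus W=Y\oplus TY\oplus W .$$
By Lemma 3, $T$ is a commutator.

## 8. Constant diagonal and non-separable remainder

**Case B.** There are $\lambda\in\mathbb C$ and a countable set $N$ with $a=\lambda$ off $N$, and $S:=T-\lambda I\notin\mathcal M(X)$. We show that $T$ is a commutator, modeled on the flip. Off $N$ the operator $S$ has zero diagonal. Because of this, functions that vanish on a well chosen $Q$ will lose little when $S$ is applied and the result is read on $Q$.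

**Step B1: a perfect set of rows $S^*\delta_x$ that are uniformly separated.** By Lemma 4, $\{S^*\delta_x:x\in\Delta\}$ is non-separable. If for each $n$ some maximal $1/n$-separated subset were countable, the union of these subsets would be a countable dense set. So there are $\delta>0$ and an uncountable $A\subset\Delta$ with $\|S^*\delta_x-S^*\delta_y\|>\delta$ for distinct $x,y\in A$. Only countably many points of $A$ have a neighborhood containing just countably many points of $A$, since $\Delta$ has a countable base. Discarding them, we may assume that every neighborhood of each point of $A$ contains uncountably many points of $A$.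

The function $(x,y)\mapsto\|S^*\delta_x-S^*\delta_y\|=\sup_{\|f\|\le1}|Sf(x)-Sf(y)|$ is lower semicontinuous, so
$$O=\{(x,y):\|S^*\delta_x-S^*\delta_y\|>\delta\}$$
is open, and it is symmetric. We construct points $x_s\in A$ and clopen sets $U_s\ni x_s$ for finite $0$-$1$ sequences $s$. Start with $U_\emptyset=\Delta$ and any $x_\emptyset\in A$. Given $U_s\ni x_s$, choose distinct $x_{s0},x_{s1}\in A\cap U_s$. Then $(x_{s0},x_{s1})\in O$, so there are disjoint clopen $U_{s0}\ni x_{s0}$, $U_{s1}\ni x_{s1}$ inside $U_s$, of diameter at most $2^{-|s|-1}$, with $U_{s0}\times U_{s1}\subset O$. Put $C_0=\bigcap_n\bigcup_{|s|=n}U_s$. This is a Cantor set. Distinct $x,y\in C_0$ lie in different sets $U_{s0},U_{s1}$ for some $s$, so $(x,y)\in O$.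

The set $C_0\setminus N$ is Borel and uncountable. By (PL) choose a perfect $C\subset C_0\setminus N$ on which $\|S^*\delta_x\|$ is continuous. For $x\in C$ we have $a(x)=\lambda$, so
$$S^*\delta_x=\nu_x-\lambda\delta_x=\sigma_x,\qquad \sigma_x(\{x\})=0 .$$
The map $x\mapsto S^*\delta_x$ is weak\*-continuous, so (F3) applies to $x\mapsto\sigma_x$ on $C$.

**Step B2: making $\sigma_x$ small on $Q$.** Fix $x_0\in C$. As $|\sigma_{x_0}|(\{x_0\})=0$, there is a clopen $V\ni x_0$ with $|\sigma_{x_0}|(V)<\delta/4$. By (F3) there is a clopen $V'$ with $x_0\in V'\subset V$ and $|\sigma_x|(V)<\delta/4$ for all $x\in Q:=C\cap V'$. So $Q$ is perfect and $|\sigma_x|(Q)<\delta/4$ for all $x\in Q$.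

**Step B3: a copy of $X$ vanishing on $Q$ whose image is visible on $Q$.** Let $r:\Delta\to Q$ be a retraction. Let $P_0f=f-(f|_Q)\circ r$, a projection of $X$ onto $\{f:f|_Q=0\}$, and
$$U:X\to C(Q),\qquad Uf=(SP_0f)|_Q .$$
For $x\in Q$, $(Uf)(x)=\int f\,d\sigma_x-\int f\circ r\,d\sigma_x$, so $U^*\delta_x=\sigma_x-r_*\sigma_x$, where the push-forward $r_*\sigma_x$ is carried by $Q$. Hence for distinct $x,y\in Q$,
$$\|U^*\delta_x-U^*\delta_y\|\ge|\sigma_x-\sigma_y|(\Delta\setminus Q)\ge\|\sigma_x-\sigma_y\|-|\sigma_x|(Q)-|\sigma_y|(Q)\ge\delta-\tfrac\delta4-\tfrac\delta4=\tfrac\delta2 .$$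
As $Q$ is uncountable, $U^*C(Q)^*$ is non-separable. By Rosenthal's theorem there are $Y_0\cong X$ and $c>0$ with $\|Uf\|\ge c\|f\|$ for $f\in Y_0$. Now $U=UP_0$, so for $f\in Y_0$
$$\|U\|\,\|P_0f\|\ge\|UP_0f\|=\|Uf\|\ge c\|f\|\ge c\|P_0\|^{-1}\|P_0f\| .$$
Thus $P_0$ is an isomorphism on $Y_0$, and $U$ is an isomorphism on $Y:=P_0Y_0\cong X$. For $f\in Y$ we have $f|_Q=0$ and $P_0f=f$, so
$$(Tf)|_Q=(Sf)|_Q+\lambda f|_Q=(Sf)|_Q=Uf .$$
Hence
$$J:Y\to C(Q),\quad Jf=(Tf)|_Q,\quad\text{is an isomorphism onto its image, and } f|_Q=0\text{ for }f\in Y.\qquad(8)$$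

**Step B4: complementation.** Now we shrink $Y$ so that both the subspace and its image under $J$ are complemented. By Pełczyński's theorem for $JY\subset C(Q)$, there is $Y_1\subset Y$, $Y_1\cong X$, with $JY_1$ complemented in $C(Q)$. By the same theorem for $Y_1\subset X$, there are $Y_2\subset Y_1$, $Y_2\cong X$, and a projection $\varpi$ of $X$ onto $Y_2$. The restriction of $\varpi$ to $Y_1$ shows that $Y_2$ is complemented in $Y_1$. So $JY_2$ is complemented in $JY_1$, hence in $C(Q)$, say by a projection $\pi$ of $C(Q)$ onto $JY_2$. Put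
$$\Pi_2h=T(J|_{Y_2})^{-1}\pi(h|_Q),\qquad \Pi_1=\varpi(I-\Pi_2)\qquad(h\in X).$$

The range of $\Pi_2$ is contained in $TY_2$. If $g\in Y_2$, then $(Tg)|_Q=Jg$, so $\Pi_2Tg=T(J|_{Y_2})^{-1}Jg=Tg$. Hence $\Pi_2$ is a projection onto $TY_2$. Since $\|Tg\|\ge\|Jg\|$ and $J$ is bounded below, $T|_{Y_2}$ is an isomorphism onto the closed subspace $TY_2$. By (8) elements of $Y_2$ vanish on $Q$, so $\Pi_2|_{Y_2}=0$. Therefore $\Pi_1$ is the identity on $Y_2$, and its range is $Y_2$, so it is a projection. Moreover $\Pi_1\Pi_2=\varpi(\Pi_2-\Pi_2^2)=0$, and $\Pi_2\Pi_1=0$ because $\Pi_1X=Y_2$. So $\Pi_1+\Pi_2$ is a projection onto $Y_2\oplus TY_2$. With $W$ its kernel,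
$$X=Y_2\oplus TY_2\oplus W .$$
By Lemma 3, $T$ is a commutator.

## 9. The three alternatives and Theorem 1

*Proof of Theorem 1.* Let $T\in\mathcal L(X)$. In Case A and in Case B, $T$ is a commutator. If neither case applies, then $a=\lambda$ off a countable set for some $\lambda$, because Case A fails, and $S=T-\lambda I\in\mathcal M(X)$, because Case B fails. If $\lambda=0$, then $T=S\in\mathcal M(X)$ is a commutator by Lemma 5. So a non-commutator $T$ has the form $\lambda I+S$ with $\lambda\ne0$ and $S\in\mathcal M(X)$. Conversely such operators are not commutators, by Wintner's theorem and because $\mathcal M(X)$ is a proper ideal. The transfer to $C[0,1]$ was explained in Section 2. So $C[0,1]$ is a Wintner space. $\blacksquare$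

## 10. Complemented subspaces, the largest ideal, and density of commutators

**Theorem 2.** (a) Let $Z$ be isomorphic to a complemented subspace of $C[0,1]$ with $Z^*$ non-separable (for instance $Z=C(K)$, $K$ any uncountable compact metric space). Then $Z$ is a Wintner space, and its non-commutators are exactly the operators $\lambda I+S$ with $\lambda\ne0$, $S\in\mathcal M(Z)$.

(b) For such $Z$, $\mathcal M(Z)$ is the largest proper ideal of $\mathcal L(Z)$, and it equals the set of operators fixing no copy of $C[0,1]$.

(c) For $K$ uncountable compact metric and $T\in\mathcal L(C(K))$: $T$ is not a commutator if and only if there is $\lambda\ne0$ such that $\{T^*\delta_x-\lambda\delta_x:x\in K\}$ is norm separable. In that case $\lambda$ is unique, and $T^*\delta_x(\{x\})=\lambda$ for all but countably many $x\in K$.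

(d) For $Z$ as in (a), every operator on $Z$ is a sum of two commutators, and the commutators are norm dense in $\mathcal L(Z)$ but not closed.

Here "$S$ fixes a copy of $C[0,1]$" means that $S$ is an isomorphism on some subspace isomorphic to $C[0,1]$.

**Proof of (a).** We show $Z\cong C[0,1]$; then Theorem 1 applies, as everything in it is invariant under isomorphism. We may take $Z$ to be a complemented subspace of $X$. Let $p:X\to Z$ be a projection onto $Z$. Since $p$ is onto, $p^*:Z^*\to X^*$ is an isomorphism onto its image, so $p^*Z^*$ is non-separable. Rosenthal's theorem gives $Y_0\cong X$ on which $p$ is an isomorphism. So $pY_0\subset Z$ is a copy of $X$, and by Pełczyński's theorem it contains a copy of $X$ complemented in $Z$. By (F2), $Z\cong X\cong C[0,1]$. For $C(K)$ with $K$ uncountable compact metric, $C(K)\cong C[0,1]$ is Milutin's theorem.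

**Proof of (b).** By (a) we may take $Z=C(\Delta)$. Suppose $S\notin\mathcal M(Z)$. Rosenthal's theorem gives $Y\cong Z$ with $S|_Y$ an isomorphism; in particular $S$ fixes a copy of $C[0,1]$. Pełczyński's theorem gives $G\subset SY$, $G\cong Z$, and a projection $\pi$ of $Z$ onto $G$. Let $Y'=(S|_Y)^{-1}G$ and let $j:Z\to Y'$ be an isomorphism. For $z\in Z$, $Sjz\in G$ is fixed by $\pi$, so
$$j^{-1}(S|_{Y'})^{-1}\pi\,S\,j=I_Z .$$
Hence any ideal containing $S$ is all of $\mathcal L(Z)$. So every proper ideal is contained in $\mathcal M(Z)$, which is itself a proper ideal. Conversely, if $S$ is an isomorphism on a copy $Y$ of $C[0,1]$, then $Y^*$ is non-separable and $S\notin\mathcal M(Z)$ by (3).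

**Proof of (c).** Put $S=T-\lambda I$, so that $S^*\delta_x=T^*\delta_x-\lambda\delta_x$. If this set of measures is separable, then $S\in\mathcal M(C(K))$ by Lemma 4. If $S\in\mathcal M(C(K))$, the set is contained in the separable set $S^*C(K)^*$, so it is separable. The equivalence is therefore (a). If two scalars $\lambda\ne\lambda'$ worked, then $(\lambda-\lambda')I\in\mathcal M(C(K))$, which is impossible because $I\notin\mathcal M(C(K))$. Finally, by Lemma 4 all $T^*\delta_x-\lambda\delta_x$ lie in one $L_1(\mu)$. If $T^*\delta_x(\{x\})\ne\lambda$, then $T^*\delta_x-\lambda\delta_x$ charges $\{x\}$, so $x$ is an atom of $\mu$. There are only countably many atoms.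

**Proof of (d).** Take $Z=X$, and by (F1) a projection $P$ with $PX\cong\ker P\cong X$. For the sum, let $T\in\mathcal L(X)$. Since $(I-P)PT=0$, Lemma 1 with the projection $I-P$ shows that $PT$ is a commutator. Since $P(I-P)T=0$, Lemma 1 with $P$ shows that $(I-P)T$ is a commutator. Their sum is $T$.

For density, note first that $P\notin\mathbb CI+\mathcal M(X)$: for every $\mu$, $P-\mu I$ acts as $1-\mu$ on $PX$ and as $-\mu$ on $\ker P$. At least one of these scalars is nonzero, both spaces are isomorphic to $X$, and (3) applies. Let $T$ be a non-commutator, $T=\lambda I+S$ with $\lambda\ne0$ and $S\in\mathcal M(X)$. For $t\ne0$, $T+tP\notin\mathbb CI+\mathcal M(X)$, since otherwise $P\in\mathbb CI+\mathcal M(X)$. So $T+tP$ is a commutator by Theorem 1, and $T+tP\to T$ as $t\to0$. In particular $I$ is a limit of commutators, while $I$ is not a commutator. So the set of commutators is not closed. $\square$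

**Examples for (c).** Take $K=\Delta$. If $Tf=gf$ with $g\in X$, then $T^*\delta_x(\{x\})=g(x)$. If $T$ is not a commutator, then $g=\lambda\ne0$ off a countable set, hence everywhere, since complements of countable sets are dense in $\Delta$ and $g$ is continuous. So multiplication by $g$ is a commutator unless $g$ is a nonzero constant. If $Tf=f\circ\varphi$ with $\varphi$ continuous, then $T^*\delta_x(\{x\})$ is $1$ if $\varphi(x)=x$ and $0$ otherwise. If $T$ is not a commutator, this function equals some $\lambda\ne0$ off a countable set, so $\lambda=1$ and $\varphi(x)=x$ for all but countably many $x$. By continuity $\varphi$ is the identity map. So every composition operator on $C(\Delta)$ other than $I$ is a commutator.
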